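
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Reals that are random over $L_\Sigma$ but not ITTM-random}


\begin{abstract}
Let $(\zeta,\Sigma)$ be the lexicographically least pair of ordinals $\zeta<\Sigma$ with
$L_\zeta\prec_{\Sigma_2}L_\Sigma$, and for a real $x$ let $(\zeta^x,\Sigma^x)$ be the corresponding pair
for the hierarchy $L_\alpha(x)$. By a theorem of Carl and Schlicht, $x$ is random with respect to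
infinite-time Turing machines (ITTM-random) if and only if $x$ is random over $L_\Sigma$ and
$\Sigma^x=\Sigma$. We show that the second condition does not follow from the first. There is a set
$K\subseteq\omega$ such that every real $x$ that is random over $L_\Sigma$ and vanishes on $K$ has
$\Sigma^x>\Sigma$, and such reals exist; the set $K$ is so sparse that $|K\cap m|$ is eventually bounded
by every nondecreasing unbounded function in $L_\Sigma$. We also show that every Borel set of positive
measure coded in $L_\Sigma$ contains a real $x$ that is random over $L_\Sigma$ and has $\Sigma^x>\Sigma$,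
and that randomness with respect to a slightly larger family of null sets does give $\Sigma^x=\Sigma$.
\end{abstract}

\section{Introduction}

\subsection*{The question}

We work in ZFC and in Cantor space $2^\omega$ with the uniform measure $\mu$. Elements of
$2^\omega$ are called reals and are identified with subsets of $\omega$; a real $x$ \emph{vanishes}
on $I\subseteq\omega$ if $x(k)=0$ for all $k\in I$. For a real $x$ let $L_0(x)=\emptyset$, let
$L_{\xi+1}(x)$ be the set of subsets of $L_\xi(x)$ that are definable with parameters over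
$(L_\xi(x),\in,x\cap L_\xi(x))$, and take unions at limits. Put $L_\xi=L_\xi(\emptyset)$.

A $\Sigma_2$ formula has the form $\exists\bar a\,\forall\bar b\,\psi$ with $\psi\in\Delta_0$, where
$\bar a,\bar b$ are finite blocks of variables; $\Sigma_1$ and $\Pi_1$ formulas count as $\Sigma_2$.
The language is $\{\in\}$. For transitive sets $M\subseteq N$ we write $M\prec_nN$ if the same
$\Sigma_n$ formulas with parameters in $M$ hold in $M$ and in $N$.

For each real $x$ let $(\zeta^x,\Sigma^x)$ be the lexicographically least pair of ordinals, the first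
smaller than the second, with
\[
L_{\zeta^x}(x)\prec_2L_{\Sigma^x}(x),
\]
and let $(\zeta,\Sigma)=(\zeta^\emptyset,\Sigma^\emptyset)$. These are the ordinals from Welch's
characterization of infinite-time Turing machines (ITTMs) and their relativizations. A set
$A\subseteq2^\omega$ is \emph{ITTM-semidecidable}, that is, the domain of a parameter-free ITTM program,
if and only if
\[
A=\{x\in2^\omega: L_{\Sigma^x}(x)\models\Phi\}
\]
for some $\Sigma_1$ formula $\Phi$. Every such set is measurable. Two notions of randomness suggest
themselves.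
\begin{itemize}
\item A real is \emph{ITTM-random} if it belongs to no ITTM-semidecidable set of measure $0$.
\item A real is \emph{random over $L_\alpha$} if it belongs to no Borel null set with a Borel code in
$L_\alpha$.
\end{itemize}
A theorem of Carl and Schlicht compares them: \emph{$x$ is ITTM-random if and only if $x$ is random over
$L_\Sigma$ and $\Sigma^x=\Sigma$.} So ITTM-randomness implies randomness over $L_\Sigma$, and the
question, posed as Question~4.9 of \cite{GR}, is whether the second clause is redundant: \emph{is
$\Sigma^x=\Sigma$ for every real $x$ that is random over $L_\Sigma$?}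

In other words, $\{x:\Sigma^x>\Sigma\}$ is a single set, it is ITTM-semidecidable
(Lemma~\ref{lem:sigmax}) and null (Corollary~\ref{cor:null}), and the question asks whether it is
covered by the null sets that already have a code in $L_\Sigma$.

One part of a positive answer is true. We shall see that $\Sigma^x=\Sigma$ means
$L_\zeta(x)\prec_2L_\Sigma(x)$. If $x$ is random over $L_\Sigma$, then one half of this relation holds:
$\Sigma_2$ statements true in $L_\zeta(x)$ remain true in $L_\Sigma(x)$ (Proposition~\ref{prop:up}). The
other half can fail only if, for some $\Delta_0$ formula $\psi$ with parameters in $L_\zeta(x)$, some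
$a\in L_\Sigma(x)$ satisfies $L_\Sigma(x)\models\forall b\,\psi(a,b)$ while no $a'\in L_\zeta(x)$ satisfies
$L_\zeta(x)\models\forall b\,\psi(a',b)$. For a fixed name of $a$, the set of reals $x$ for which
$\forall b\,\psi(a,b)$ holds in $L_\Sigma(x)$ is a decreasing intersection, along the ordinals
$\beta<\Sigma$, of Borel sets coded in $L_\Sigma$; the intersection itself need not have a code there. The
counterexample lives in this gap.

\subsection*{Results}

\begin{theorem}\label{thm:main}
There is $K\subseteq\omega$, $K\in L_{\Sigma+1}$, with the following properties.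
\begin{itemize}
\item[(a)] Every $x$ that is random over $L_\Sigma$ and vanishes on $K$ satisfies $\Sigma^x>\Sigma$;
hence $x$ is not ITTM-random.
\item[(b)] Such $x$ exist. If $\nu$ is the product measure on $2^\omega$ whose coordinates in $K$ are
$0$ almost surely and whose other coordinates are fair and independent, then $\nu$-almost every $x$ is
random over $L_\Sigma$ (and vanishes on $K$).
\end{itemize}
\end{theorem}

So the answer to the question is no, and ITTM-randomness is strictly stronger than randomness over
$L_\Sigma$. In (a) the randomness of $x$ cannot be dropped: the real $x=\emptyset$ vanishes on $K$ and has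
$\Sigma^x=\Sigma$.

\begin{theorem}\label{thm:strong}
The set $K$ of Theorem~\ref{thm:main} can be chosen such that, in addition, the following hold.
\begin{itemize}
\item[(i)] For every nondecreasing unbounded $g:\omega\to\omega$ in $L_\Sigma$ we have
$|K\cap m|\le g(m)$ for all large $m$.
\item[(ii)] If $y$ is random over $L_{\Sigma+\omega}$, then $x=y\setminus K$ is random over $L_\Sigma$ and
$\Sigma^x>\Sigma$.
\item[(iii)] Every Borel set of positive measure with a code in $L_\Sigma$ contains an $x$ random over
$L_\Sigma$ with $\Sigma^x>\Sigma$. The set of all $x$ random over $L_\Sigma$ with $\Sigma^x>\Sigma$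
contains a perfect set and has an element in $L_{\Sigma+\omega}$.
\end{itemize}
\end{theorem}

The last theorem bounds the gap from the other side. Write $B_c$ for the Borel set coded by $c$.

\begin{theorem}\label{thm:gap}
Suppose $x$ is random over $L_\Sigma$, and $x\notin\bigcap_nB_{c_n}$ for every sequence
$(c_n)_{n<\omega}$ of Borel codes in $L_\Sigma$ that is $\Sigma_1$-definable over $L_\Sigma$ with
parameters and satisfies $\mu(\bigcap_nB_{c_n})=0$. Then $\Sigma^x=\Sigma$, so $x$ is ITTM-random.
\end{theorem}

Here only the individual codes $c_n$ are required to lie in $L_\Sigma$; the sequence need not.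
Theorems~\ref{thm:strong} and~\ref{thm:gap} are not needed for the answer to the question.

\section{The idea and its smallest case}\label{sec:idea}

\subsection*{A $\Pi_1$ property that singles out $\zeta$}

Let $x$ be random over $L_\Sigma$. To make $L_\zeta(x)\prec_2L_\Sigma(x)$ fail, we look for a $\Pi_1$
property $\Theta(\alpha,x)$ of ordinals $\alpha$ that holds at $\alpha=\zeta$ and at no $\alpha$ with
$\alpha_0<\alpha<\zeta$, for some $\alpha_0<\zeta$. Then $\exists\alpha>\alpha_0\;\Theta(\alpha,x)$ is a
$\Sigma_2$ statement that is true in $L_\Sigma(x)$ and cannot be reflected to $L_\zeta(x)$.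

Without $x$ there is a natural property that distinguishes $\zeta$ from smaller ordinals, but it is too
complex. List the parameter-free $\Sigma_2$ sentences as $\varphi_0,\varphi_1,\dots$ and, for a limit
ordinal $\alpha$, let $\beta_n(\alpha)$ be the least limit ordinal $\beta\in(\alpha,\Sigma)$ such that
$L_\beta$ and $L_\alpha$ agree about $\varphi_0,\dots,\varphi_{n-1}$. For $\alpha=\zeta$ all
$\beta_n(\alpha)$ exist. Let us call $\alpha<\zeta$ a \emph{candidate} if it shares with $\zeta$ some
$\Pi_1$ properties that will be specified later. For a candidate $\alpha$ there will be a last $n$,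
denoted $n(\alpha)$, for which $\beta_n(\alpha)$ exists, since otherwise
$L_\alpha\prec_2L_{\sup_n\beta_n(\alpha)}$, against the minimality of $\zeta$. But ``$\beta_n(\alpha)$
exists for all $n$'' is a $\Pi_2$ property, and asserting that some $\alpha$ has it is $\Sigma_3$.

The real $x$ lowers the complexity. Attach to $\alpha$ and each $n$ for which $\beta_n(\alpha)$ exists an
interval $J_n(\alpha)\subseteq\omega$, and let $\Theta(\alpha,x)$ say: $\alpha$ shares the chosen
$\Pi_1$ properties of $\zeta$, and \emph{whenever} $\beta_n(\alpha)$ exists, $x$ vanishes on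
$J_n(\alpha)$. This is $\Pi_1$. It holds at $\zeta$ as soon as $x$ vanishes on $K=\bigcup_nJ_n(\zeta)$. A
candidate $\alpha$ makes only finitely many requests $J_0(\alpha),\dots,J_{n(\alpha)}(\alpha)$. We must
make sure that for all but finitely many candidates $\alpha$ the real $x$, being random, refuses at least
one request of $\alpha$. We show that it even refuses the last one.

\subsection*{The smallest case: counting candidates that stop at once}

Suppose a candidate $\alpha$ has $n(\alpha)=0$: no limit ordinal $\beta\in(\alpha,\Sigma)$ agrees with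
$\alpha$ about $\varphi_0$. Then $\alpha$ is the \emph{last} limit ordinal below $\Sigma$ at which
$\varphi_0$ has this truth value. There are two truth values, so there are at most two such $\alpha$. If
each of them requests two zeros, a fair coin sequence grants each request with probability $\frac14$, and
the expected number of granted requests is at most $\frac12$. A candidate with $n(\alpha)=1$ is determined
in the same way by the truth values of $\varphi_0,\varphi_1$; there are at most four of them, and if the
last request asks for four zeros, the expected number of granted ones is at most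
$4\cdot\frac1{16}=\frac14$. In general at most $2^{n+1}$ candidates stop at $n$. If the request made at
step $n$ has length $2n+2$, then the expected number of granted last requests is at most
\[
\sum_n2^{n+1}\cdot2^{-(2n+2)}=\sum_n2^{-(n+1)}=1 .
\]
By Borel--Cantelli almost every real grants only finitely many last requests, and since the list of these
requests belongs to $L_\Sigma$, this is true of every real that is random over $L_\Sigma$. For this part of
the argument any lengths $\ell_n$ with $\sum_n2^{n+1-\ell_n}<\infty$ would do.

\subsection*{Why the zeros on $K$ do not destroy randomness}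

Consider the simplest version, with one zero per step: $K=\{k_0<k_1<\cdots\}$. Let $\nu$ be the measure
that puts zeros on $K$ and fair independent bits elsewhere. Let $T_n$ be clopen sets with
$\mu(T_n)\le4^{-n}$, where $T_n$ depends only on coordinates below $c(n)$, and suppose $k_n\ge c(n)$ for
all $n$. Below $c(n)$ the set $K$ contains at most the $n$ points $k_0,\dots,k_{n-1}$, so on sets depending
on coordinates below $c(n)$ passing from $\mu$ to $\nu$ means conditioning on an event of probability at
least $2^{-n}$. Hence $\nu(T_n)\le2^n\cdot4^{-n}=2^{-n}$, and the reals lying in infinitely many $T_n$ form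
a $\nu$-null set. Every null set coded in $L_\Sigma$ is contained in such a limsup with
$(T_n),c\in L_\Sigma$. So it is enough that the positions of the zeros eventually dominate every function
in $L_\Sigma$. They can, because $\sup_n\beta_n(\zeta)=\Sigma$: every function in $L_\Sigma$ belongs to
$L_{\beta_n(\zeta)}$ for large $n$. The actual requests have growing lengths. Then the event has
probability at least $2^{-n(n+1)}$ instead of $2^{-n}$, and we ask for correspondingly smaller
$\mu(T_n)$.

\section{The structures $L_\zeta$, $L_\Sigma$ and $L_\Sigma(x)$}\label{sec:prelim}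

\subsection*{Standard facts}

KP consists of extensionality, foundation, pairing, union, $\Delta_0$-separation and
$\Delta_0$-collection; a transitive set is \emph{admissible} if it satisfies KP. Admissible sets
containing $\omega$ satisfy $\Delta_1$-separation, $\Sigma$-replacement (if every $u\in a$ has exactly one
$v$ with a given $\Sigma_1$ property, then the function $u\mapsto v$ on $a$ is a set) and allow
definitions by $\Sigma$-recursion; see Barwise \cite{Ba}. We call a function \emph{KP-total} if it has a
parameter-free $\Sigma_1$ graph and KP+Infinity proves that it is total. Examples are $\xi\mapsto L_\xi$,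
$\xi\mapsto{<_L}{\restriction}L_\xi$, where $<_L$ is the canonical well-order, end-extended as $\xi$ grows,
and $u\mapsto\mathrm{Sat}(u)$, the satisfaction relation of $(u,\in)$.

For a limit ordinal $\delta>\omega$ we have $L_\delta\subseteq L_\delta(x)$, the set $L_\delta(x)$ is
transitive, $x\in L_\delta(x)$, $L_\delta(x)\cap\mathrm{Ord}=\delta$, and $L_\delta(x)$ satisfies pairing,
union and $\Delta_0$-separation. So for $L_\delta(x)$ to be admissible only $\Delta_0$-collection is
missing.

We use the following form of the Tarski--Vaught test. \emph{Let $M\subseteq N$ be transitive, and suppose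
that whenever $N\models\exists\bar a\,\chi(\bar a,\bar p)$ with $\chi\in\Pi_1$ and $\bar p\in M$, there is
$\bar a\in M$ with $N\models\chi(\bar a,\bar p)$. Then $M\prec_2N$.} Indeed, $\Delta_0$ formulas are
absolute between transitive sets, so the case $\chi\in\Delta_0$ gives $M\prec_1N$. A true $\Sigma_2$
statement of $N$ has a witness in $M$, and its $\Pi_1$ part goes down to $M$; conversely, $\Sigma_2$
statements go up because $M\prec_1N$.

\begin{lemma}\label{lem:adm}
For every real $x$ the ordinals $\zeta^x,\Sigma^x$ are limit ordinals greater than $\omega$, and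
$L_{\zeta^x}(x)$ is admissible. In particular this holds for $\zeta,\Sigma,L_\zeta$.
\end{lemma}

\begin{proof}
Write $M=L_{\zeta^x}(x)$ and $N=L_{\Sigma^x}(x)$. Since $\exists a\,(a=a)$ holds in $N$, it holds in $M$,
so $\zeta^x\ne0$. If $\zeta^x=\eta+1$, then ``all ordinals are $\le\eta$'' is a $\Pi_1$ statement true in
$M$ and false in $N$, a contradiction. So $\zeta^x$ is a limit, and the $\Pi_2$ statement ``there is no
largest ordinal'' passes from $M$ to $N$; so $\Sigma^x$ is a limit. As $N$ contains a limit ordinal $>0$,
namely $\zeta^x$, so does $M$, hence $\zeta^x>\omega$. Finally let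
$M\models\forall u\in a\,\exists v\,\psi(u,v,p)$ with $\psi\in\Delta_0$. Then
$N\models\exists z\,\forall u\in a\,\exists v\in z\,\psi(u,v,p)$, with witness $z=M$. This is $\Sigma_1$,
so it holds in $M$.
\end{proof}

In what follows, a \emph{$\Sigma_1$ function} is given by a $\Sigma_1$ formula $F(u,v)$, with parameters
from the structure at hand, that defines a partial function in the universe. It is \emph{total} on a
transitive set $M$ if $M\models\forall u\,\exists v\,F(u,v)$ (on a $\Delta_1$ domain, when this is
understood). Its values computed in $M$ are then the true ones, because $\Sigma_1$ formulas are upward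
absolute. If a relation is given by a $\Delta_0$ formula in its arguments and in the values of total
$\Sigma_1$ functions, it is $\Delta_1$ over $M$: one may say ``for some values\dots'' or ``for all
values\dots''.

\begin{lemma}[Transfer]\label{lem:transfer}
\begin{itemize}
\item[(1)] $\Pi_2$ statements with parameters in $L_\zeta$ that hold in $L_\zeta$ hold in $L_\Sigma$. So
$\Sigma_1$ functions with parameters in $L_\zeta$ that are total on $L_\zeta$, in particular all KP-total
functions, are total on $L_\Sigma$. The same is true of $L_{\zeta^x}(x)$ and $L_{\Sigma^x}(x)$.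
\item[(2)] For every $\xi<\Sigma$ there is $\eta\in(\xi,\Sigma)$ such that $L_\eta$ is admissible and
$\omega\in L_\eta$.
\item[(3)] There are no ordinals $\delta<\delta'<\Sigma$ with $L_\delta\prec_2L_{\delta'}$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) The first sentence is the contrapositive of downward reflection of $\Sigma_2$ statements; totality of
a $\Sigma_1$ function is $\Pi_2$, and KP-total functions are total on the admissible sets $L_\zeta$ and
$L_{\zeta^x}(x)$.

(2) For $\xi<\zeta$ the $\Sigma_1$ statement $\exists\eta>\xi\,(L_\eta\models\text{KP+Infinity})$,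
expressed with $\mathrm{Sat}$, holds in $L_\Sigma$ with witness $\zeta$. So it holds in $L_\zeta$. Thus
$\forall\xi\,\exists\eta>\xi\,(L_\eta\models\text{KP+Infinity})$ holds in $L_\zeta$, and by (1) in
$L_\Sigma$.

(3) By (1) the functions $\xi\mapsto L_\xi$ and $\mathrm{Sat}$ are total on $L_\Sigma$, so the existence of
such a pair would be a true $\Sigma_1$ statement in $L_\Sigma$. It would hold in $L_\zeta$, giving such a
pair with $\delta<\zeta$, against the minimality of $(\zeta,\Sigma)$.
\end{proof}

\begin{lemma}\label{lem:ctble}
For $0<\xi<\Sigma$ there is a surjection $\omega\to L_\xi$ in $L_\Sigma$; if $\xi<\zeta$, there is one in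
$L_\zeta$.
\end{lemma}

\begin{proof}
``For every $\xi>0$ there is a surjection $\omega\to L_\xi$'' is $\Pi_2$, so it is enough to prove it in
$L_\zeta$.

First, a surjection $f:\omega\to\xi$ in $L_\zeta$ yields a surjection $\omega\to L_\xi$ in $L_\zeta$. Define
surjections $h_\eta:\omega\to L_\eta$ for $0<\eta\le\xi$ by $\Sigma$-recursion with parameter $f$. The
function $h_1$ is constant. Obtain $h_{\eta+1}$ from $h_\eta$ by a fixed enumeration of the pairs (formula,
tuple of numbers coding parameters via $h_\eta$). For limit $\eta$ let $h_\eta(2^i3^j)=h_{f(i)}(j)$ if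
$0<f(i)<\eta$, and let $h_\eta$ be $\emptyset$ at all other arguments.

Now suppose that some ordinal below $\zeta$ is not countable in $L_\zeta$, and let $\gamma$ be the least
one. Then $\gamma$ is a limit $>\omega$, and for $0<\xi<\gamma$ there is a surjection $\omega\to L_\xi$ in
$L_\zeta$. No $f:\omega\to\gamma$ in $L_\zeta$ is unbounded in $\gamma$: otherwise, choosing the
$<_L$-least surjections from $\omega$ onto the ordinals $f(i)+1<\gamma$ and applying
$\Sigma$-replacement, we could combine them into a surjection $\omega\to\gamma$ in $L_\zeta$.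

The idea is now to find $\delta<\gamma$ with $L_\delta\prec_2L_\gamma$ as in the L\"owenheim--Skolem
theorem. For $\xi<\gamma$ let $g(\xi)\in(\xi,\gamma)$ be least such that every $\Sigma_2$ formula
$\exists\bar a\,\chi(\bar a,\bar p)$ with $\chi\in\Pi_1$ and $\bar p\in L_\xi$ that is true in $L_\gamma$
has some $\bar a\in L_{g(\xi)}$ with $L_\gamma\models\chi(\bar a,\bar p)$. This exists: the map sending
(formula, $\bar p$) to the least bound below $\gamma$ is in $L_\zeta$, via $\mathrm{Sat}(L_\gamma)$, and its
domain is countable in $L_\zeta$, so its range is bounded in $\gamma$. Also $g\in L_\zeta$. So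
$k\mapsto g^k(0)$ is in $L_\zeta$ and $\delta=\sup_kg^k(0)<\gamma$. By construction the Tarski--Vaught test
applies and gives $L_\delta\prec_2L_\gamma$ with $\delta<\gamma<\zeta$, contradicting
Lemma~\ref{lem:transfer}(3).
\end{proof}

A \emph{$\Sigma_2$-singleton} of $L_\alpha$ is an element of $L_\alpha$ that is the unique solution in
$L_\alpha$ of some parameter-free $\Sigma_2$ formula. The next lemma will allow us to replace $\Sigma_2$
formulas with parameters by $\Sigma_2$ sentences.

\begin{lemma}\label{lem:singleton}
Every element of $L_\zeta$ is a $\Sigma_2$-singleton of $L_\zeta$.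
\end{lemma}

\begin{proof}
Let $H$ be the set of $\Sigma_2$-singletons of $L_\zeta$. It is closed under forming tuples and taking
components. We show that $H$ passes the Tarski--Vaught test in $L_\zeta$ and is a level of $L$, so that
minimality forces $H=L_\zeta$.

\emph{Every nonempty set that is $\Sigma_2$ over $L_\zeta$ with a parameter $p\in H$ meets $H$.} Let the
set be $\{v:L_\zeta\models\exists a\,\forall b\,\psi(v,a,b,p)\}$ with $\psi\in\Delta_0$ (blocks are coded by
tuples), and let $w=(w_0,w_1)$ be the $<_L$-least pair with $L_\zeta\models\forall b\,\psi(w_0,w_1,b,p)$.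
The set of $<_L$-predecessors of $w$ belongs to $L_\zeta$, because $<_L$ is end-extended. By collection
there is $d\in L_\zeta$ containing counterexamples $b$ for all pairs $w'<_Lw$. Hence ``$w$ is this least
pair'' is expressed over $L_\zeta$ by saying that $w$ is a pair and
\[
\forall b\,\psi(w_0,w_1,b,p)\ \wedge\ \exists e\,\exists d\,\bigl[e=\{w':w'<_Lw\}\wedge\forall w'\in e\,
(w'\text{ a pair}\to\exists b\in d\ \neg\psi(w'_0,w'_1,b,p))\bigr].
\]
This is equivalent to a $\Sigma_2$ formula, since $e=\{w':w'<_Lw\}$ is $\Sigma_1$. Quantifying out $p$, by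
its $\Sigma_2$ definition, and $w$, we get a $\Sigma_2$ definition of $w_0$. So $w_0\in H$.

\emph{$H$ is some $L_\delta$.} Let $\emptyset\ne a\in H$. By Lemma~\ref{lem:ctble} some surjection
$f:\omega\to a$ lies in $L_\zeta$ (a surjection onto some $L_\xi\ni a$ can be redirected to $a$), so some
such $f$ lies in $H$. As $\omega\subseteq H$, all $f(n)$ are in $H$, so $a\subseteq H$. Thus $H$ is
transitive. If $\xi\in H$ is an ordinal, then $\xi+1,L_\xi\in H$. For $a\in H$ the set of $\xi$ with
$a\in L_\xi$ is nonempty and $\Sigma_1$ in $a$, so it meets $H$. Hence $H=L_\delta$ with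
$\delta=H\cap\mathrm{Ord}$.

\emph{$\delta=\zeta$.} By the first step the Tarski--Vaught test applies, so $L_\delta\prec_2L_\zeta$. If
$\delta<\zeta$, this contradicts Lemma~\ref{lem:transfer}(3).
\end{proof}

\begin{lemma}\label{lem:sigmax}
Let $x$ be a real.
\begin{itemize}
\item[(1)] $L_{\zeta^x}\prec_2L_{\Sigma^x}$ and $\Sigma^x\ge\Sigma$.
\item[(2)] $\Sigma^x=\Sigma$ if and only if $L_\zeta(x)\prec_2L_\Sigma(x)$.
\item[(3)] The set $\{y:\Sigma^y>\Sigma\}$ is ITTM-semidecidable.
\end{itemize}
\end{lemma}

\begin{proof}
(1) By Lemma~\ref{lem:transfer}(1) the function $\xi\mapsto L_\xi$ is total on $L_{\zeta^x}(x)$ and on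
$L_{\Sigma^x}(x)$. So for $\delta\in\{\zeta^x,\Sigma^x\}$ the truth of $\exists\bar a\,\forall\bar b\,\psi$
in $L_\delta$ is expressed in $L_\delta(x)$ by
\[
\exists\xi,z\,\bigl(z=L_\xi\wedge\exists\bar a\in z\ \forall\xi',z'\,(z'=L_{\xi'}\to\forall\bar b\in z'\
\psi)\bigr),
\]
which is $\Sigma_2$. Hence $L_{\zeta^x}\prec_2L_{\Sigma^x}$. By Lemma~\ref{lem:transfer}(3),
$\Sigma^x\ge\Sigma$.

(2) If $L_\zeta(x)\prec_2L_\Sigma(x)$, then $(\zeta^x,\Sigma^x)\le_{\mathrm{lex}}(\zeta,\Sigma)$ by
definition. The reverse inequality holds by (1) and the minimality of $(\zeta,\Sigma)$, so the pairs are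
equal. Conversely let $\Sigma^x=\Sigma$. By (1) and the minimality of $(\zeta,\Sigma)$,
$\zeta^x\ge\zeta$. If $\zeta^x>\zeta$, then $L_\zeta\prec_2L_\Sigma$ and $L_{\zeta^x}\prec_2L_\Sigma$ give
$L_\zeta\prec_2L_{\zeta^x}$, against Lemma~\ref{lem:transfer}(3). So $\zeta^x=\zeta$.

(3) Let $\Phi$ be the $\Sigma_1$ sentence ``there are $\delta<\delta'$ with $L_\delta\prec_2L_{\delta'}$''.
If $\Sigma^y>\Sigma$, then $\Phi$ holds in $L_{\Sigma^y}(y)$, with witnesses $\zeta,\Sigma$, because
$\xi\mapsto L_\xi$ and $\mathrm{Sat}$ are total there. If $\Sigma^y=\Sigma$, then $\Phi$ fails in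
$L_\Sigma(y)$ by Lemma~\ref{lem:transfer}(3).
\end{proof}

\begin{lemma}\label{lem:eval}
Let $R$ be a relation on $L_\Sigma$ that is $\Sigma_1$ (or $\Pi_1$) over $L_\Sigma$. There is a $\Sigma_1$
(or $\Pi_1$) formula $R^*$ such that for all reals $x$ and all $u\in L_\Sigma$ we have
$L_\Sigma(x)\models R^*(u)$ if and only if $R(u)$ holds.
\end{lemma}

\begin{proof}
Let $R(u)$ be given by $\exists w\,R_0(w,u)$ with $R_0\in\Delta_0$, and let $R^*(u)$ be the $\Sigma_1$
formula $\exists\xi\,\exists z\,(z=L_\xi\wedge u\in z\wedge\exists w\in z\,R_0(w,u))$. If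
$L_\Sigma(x)\models R^*(u)$, then $z$ really is $L_\xi$ with $\xi<\Sigma$, so $R(u)$ holds. If $R(u)$
holds, choose $\xi<\Sigma$ with $u,w\in L_\xi$; the witnesses for $z=L_\xi$ exist in
$L_\Sigma\subseteq L_\Sigma(x)$. For $\Pi_1$ relations take negations.
\end{proof}

\section{Ordinals that imitate $\zeta$}\label{sec:core}

\subsection*{Candidates and their agreement ordinals}

Let $(\varphi_i)_{i<\omega}$ be a recursive list of all parameter-free $\Sigma_2$ sentences. For limit
$\alpha$ with $\omega<\alpha\le\Sigma$ let $\tau_\alpha\in2^\omega$ be given by $\tau_\alpha(i)=1$ iff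
$L_\alpha\models\varphi_i$.

Let $A$ be the set of limit ordinals $\alpha$, $\omega<\alpha<\Sigma$, such that
\[
L_\alpha\prec_1L_\Sigma\quad\text{and every element of $L_\alpha$ is a $\Sigma_2$-singleton of $L_\alpha$.}
\]
The second condition is $\Delta_1$ over $L_\Sigma$, via $\mathrm{Sat}$. The first says that
$L_\alpha\prec_1L_\xi$ for all $\xi\in(\alpha,\Sigma)$, so it is $\Pi_1$. Thus $A$ is $\Pi_1$ over
$L_\Sigma$, and $\zeta\in A$ by Lemma~\ref{lem:singleton}. The elements of $A\cap\zeta$ are the
\emph{candidates} of Section~\ref{sec:idea}.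

\emph{Upward persistence.} If $\alpha\in A$ and $\alpha<\beta\le\Sigma$, then $\Sigma_2$ statements with
parameters in $L_\alpha$ that hold in $L_\alpha$ hold in $L_\beta$. Indeed, their $\Pi_1$ parts go up to
$L_\Sigma$ and hence down to $L_\beta$.

For limit $\alpha\in(\omega,\Sigma)$ and $n<\omega$ let $\beta_n(\alpha)$ be the least limit $\beta$ with
$\alpha<\beta<\Sigma$ and $\tau_\beta{\restriction}n=\tau_\alpha{\restriction}n$, if there is one. Then
$\beta_0(\alpha)=\alpha+\omega$ exists, and if $\beta_{n+1}(\alpha)$ exists, so does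
$\beta_n(\alpha)\le\beta_{n+1}(\alpha)$. The graph of $(\alpha,n)\mapsto\beta_n(\alpha)$ is $\Sigma_1$ over
$L_\Sigma$, because the function
$\beta\mapsto\langle\tau_\gamma:\omega<\gamma\le\beta,\ \gamma\text{ limit}\rangle$ is KP-total.

\begin{lemma}\label{lem:one}
If $\alpha\in A$, $\beta$ is a limit with $\alpha<\beta\le\Sigma$, and $\tau_\beta=\tau_\alpha$, then
$L_\alpha\prec_2L_\beta$.
\end{lemma}

\begin{proof}
One direction is upward persistence. Conversely let $L_\beta\models\varphi(\bar p)$ with
$\varphi\in\Sigma_2$, $\bar p\in L_\alpha$, and let $\theta_j$ be a $\Sigma_2$ formula defining $p_j$ in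
$L_\alpha$. By upward persistence $\theta_j(p_j)$ holds in $L_\beta$, so
$L_\beta\models\exists\bar v\,(\bigwedge_j\theta_j(v_j)\wedge\varphi(\bar v))$. This is equivalent to some
$\varphi_i$, so it holds in $L_\alpha$. There the only possible value of $\bar v$ is $\bar p$, so
$L_\alpha\models\varphi(\bar p)$.
\end{proof}

\begin{lemma}\label{lem:two}
If $\alpha\in A$ and $\beta_n(\alpha)$ exists for all $n$, then $L_\alpha\prec_2L_{\beta^*}$, where
$\beta^*=\sup_n\beta_n(\alpha)\le\Sigma$.
\end{lemma}

\begin{proof}
$\beta^*$ is a limit ordinal and $L_{\beta^*}=\bigcup_nL_{\beta_n(\alpha)}$. By Lemma~\ref{lem:one} it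
suffices that $\tau_{\beta^*}=\tau_\alpha$. If $\tau_\alpha(i)=1$, then $L_{\beta^*}\models\varphi_i$ by
upward persistence. Let $\tau_\alpha(i)=0$ and $\varphi_i=\exists\bar a\,\forall\bar b\,\psi$. Given
$\bar a\in L_{\beta^*}$, choose $n>i$ with $\bar a\in L_{\beta_n(\alpha)}$. As
$\tau_{\beta_n(\alpha)}(i)=\tau_\alpha(i)=0$, there is $\bar b\in L_{\beta_n(\alpha)}$ with
$\neg\psi(\bar a,\bar b)$. So $L_{\beta^*}\models\neg\varphi_i$.
\end{proof}

\begin{lemma}\label{lem:three}
(1) If $\alpha\in A\cap\zeta$, then some $\beta_n(\alpha)$ does not exist.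
(2) $\beta_n(\zeta)$ exists for all $n$, and $\sup_n\beta_n(\zeta)=\Sigma$.
\end{lemma}

\begin{proof}
(1) Otherwise $L_\alpha\prec_2L_{\beta^*}$ by Lemma~\ref{lem:two} with $\alpha<\zeta$, against the
minimality of $(\zeta,\Sigma)$.

(2) Fix $n$, let $F=\{i<n:L_\zeta\not\models\varphi_i\}$, and let
$\varphi_i=\exists\bar a\,\forall\bar b\,\psi_i$. We claim that the following holds in $L_\zeta$: for every
$\xi$ there is a limit $\beta>\max(\xi,\omega)$ with $L_\beta\models\neg\varphi_i$ for all $i\in F$. Given
$\xi$, put $\xi_0=\max(\xi,\omega)$ and let $\xi_{k+1}>\xi_k$ be least such that for all $i\in F$ and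
$\bar a\in L_{\xi_k}$ there is $\bar b\in L_{\xi_{k+1}}$ with $\neg\psi_i(\bar a,\bar b)$. It exists by
$\Delta_0$-collection in $L_\zeta$, because $L_\zeta\models\forall\bar a\,\exists\bar b\,\neg\psi_i$. By
$\Sigma$-recursion the sequence is in $L_\zeta$, and $\beta=\sup_k\xi_k<\zeta$ is as required.

The claim is a $\Pi_2$ statement, so it holds in $L_\Sigma$. With $\xi=\zeta$ we get a limit
$\beta\in(\zeta,\Sigma)$ with $L_\beta\models\neg\varphi_i$ for $i\in F$. For $i<n$ with $i\notin F$ we have
$L_\beta\models\varphi_i$ by upward persistence. So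
$\tau_\beta{\restriction}n=\tau_\zeta{\restriction}n$ and $\beta_n(\zeta)$ exists. By Lemma~\ref{lem:two},
$L_\zeta\prec_2L_{\beta^*}$ with $\beta^*=\sup_n\beta_n(\zeta)$. By minimality $\beta^*=\Sigma$.
\end{proof}

In particular $\Sigma$ is the supremum of countably many ordinals that are countable by
Lemma~\ref{lem:ctble}, so $\Sigma$ and $L_\Sigma$ are countable.

For $\alpha\in A\cap\zeta$ let $n(\alpha)$ be the largest $n$ for which $\beta_n(\alpha)$ exists, and let
$\sigma(\alpha)=\tau_\alpha{\restriction}(n(\alpha)+1)$.

\begin{lemma}\label{lem:count}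
The map $\alpha\mapsto\sigma(\alpha)$ is injective on $A\cap\zeta$. So at most $2^{n+1}$ ordinals
$\alpha\in A\cap\zeta$ have $n(\alpha)=n$.
\end{lemma}

\begin{proof}
Since $\beta_{n(\alpha)+1}(\alpha)$ does not exist, $\alpha$ is the largest limit ordinal
$\gamma\in(\omega,\Sigma)$ with $\tau_\gamma{\restriction}(n(\alpha)+1)=\sigma(\alpha)$. As $n(\alpha)+1$
is the length of $\sigma(\alpha)$, the string $\sigma(\alpha)$ determines $\alpha$.
\end{proof}

\subsection*{The requests and the set $K$}

The requests must be computed from $\alpha$ in a $\Sigma_1$ way, so that the property $\Theta$ is $\Pi_1$,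
and for $\alpha=\zeta$ their starting points must eventually dominate every function in $L_\Sigma$. For
limit $\beta\in(\omega,\Sigma)$ let $e_\beta$ be the $<_L$-least surjection $\omega\to L_\beta$. It exists
in $L_\Sigma$ by Lemma~\ref{lem:ctble}, and the graph of $\beta\mapsto e_\beta$ is $\Sigma_1$ over
$L_\Sigma$. If $\beta_n(\alpha)$ exists, set
\[
M(\alpha,n)=n+\sum_{\substack{i,j\le n\\ e_{\beta_j(\alpha)}(i)\in\omega^\omega}}e_{\beta_j(\alpha)}(i)(n),
\qquad
J_n(\alpha)=[\,M(\alpha,n),\ M(\alpha,n)+2n+2).
\]
Let $R(\alpha,n,N)$ be the relation ``$\beta_n(\alpha)$ exists and $M(\alpha,n)=N$''. It is $\Sigma_1$ over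
$L_\Sigma$: it is verified from the sequence of the $\tau_\gamma$ with $\gamma\le\beta_n(\alpha)$ and from
the $n+1$ surjections $e_{\beta_j(\alpha)}$, $j\le n$, and the witnesses for these finitely many objects
lie in a single $L_\xi$, $\xi<\Sigma$.

\begin{lemma}[Domination]\label{lem:dom}
$M(\zeta,n)\ge n$ for all $n$, and for every $f\in\omega^\omega\cap L_\Sigma$ we have $M(\zeta,n)\ge f(n)$
for all large $n$.
\end{lemma}

\begin{proof}
The first statement is clear. By Lemma~\ref{lem:three}(2), $f=e_{\beta_j(\zeta)}(i)$ for some $i,j$. So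
$f(n)$ is a summand of $M(\zeta,n)$ for $n\ge\max(i,j)$.
\end{proof}

Let
\[
K=\bigcup_nJ_n,\quad J_n=J_n(\zeta),\qquad\text{and}\qquad
Z_\alpha=\{y: y\text{ vanishes on }J_{n(\alpha)}(\alpha)\}\quad(\alpha\in A\cap\zeta).
\]
The intervals $J_n$ may overlap; we shall only use $\min J_n=M(\zeta,n)$ and $|J_n|=2n+2$. The set
$Z_\alpha$ consists of the reals that grant the last request of $\alpha$. The set $K$ is definable over
$L_\Sigma$ from $\zeta$, so $K\in L_{\Sigma+1}$.

\section{Random reals that vanish on $K$: proof of Theorem~\ref{thm:main}(a)}\label{sec:a}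

Let $\Theta(\alpha,x)$ say: $\alpha\in A$, and for all $n,N\in\omega$, if $R(\alpha,n,N)$ then $x$ vanishes
on $[N,N+2n+2)$. Since $A$ is $\Pi_1$ and $R$ is $\Sigma_1$ over $L_\Sigma$, Lemma~\ref{lem:eval} allows us
to write $\Theta$ as a $\Pi_1$ formula such that for every real $x$ and every $\alpha<\Sigma$,
\[
L_\Sigma(x)\models\Theta(\alpha,x)\iff\alpha\in A\text{ and $x$ vanishes on $J_n(\alpha)$ for every $n$ for
which $\beta_n(\alpha)$ exists.}
\]

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $x$ be random over $L_\Sigma$ and vanish on $K$. Then $L_\Sigma(x)\models\Theta(\zeta,x)$.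

\emph{Claim: $x\in Z_\alpha$ for only finitely many $\alpha\in A\cap\zeta$.} By Lemma~\ref{lem:count},
\[
\sum_{\alpha\in A\cap\zeta}\mu(Z_\alpha)\le\sum_n2^{n+1}\,2^{-(2n+2)}=1,
\]
so $Q=\{y:y\in Z_\alpha\text{ for infinitely many }\alpha\in A\cap\zeta\}$ is null by Borel--Cantelli. We
show that $Q$ has a code in $L_\Sigma$. Consider the partial function
$\sigma(\alpha)\mapsto(n(\alpha),M(\alpha,n(\alpha)))$ on $2^{<\omega}$. It is definable over $L_\zeta$:
for $\alpha<\zeta$ we have $L_\alpha\prec_1L_\Sigma$ iff $L_\alpha\prec_1L_\zeta$, because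
$L_\zeta\prec_1L_\Sigma$; and the values $\beta_n(\alpha)$ and $M(\alpha,n)$, whose graphs are $\Sigma_1$,
exist in $L_\Sigma$ iff they exist in $L_\zeta$, and are then the same. So this function lies in
$L_{\zeta+1}\subseteq L_\Sigma$. As $\sigma$ is injective, $Q$ has a Borel code arithmetical in it, hence in
$L_\Sigma$. By randomness $x\notin Q$, which proves the claim.

Choose $\alpha_0<\zeta$ greater than or equal to all $\alpha\in A\cap\zeta$ with $x\in Z_\alpha$. The
$\Sigma_2$ statement $\exists\alpha>\alpha_0\,\Theta(\alpha,x)$ holds in $L_\Sigma(x)$, with witness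
$\zeta$. Suppose $\Sigma^x=\Sigma$. By Lemma~\ref{lem:sigmax}(2), $L_\zeta(x)\prec_2L_\Sigma(x)$, so there
is $\alpha\in(\alpha_0,\zeta)$ with $L_\zeta(x)\models\Theta(\alpha,x)$, and hence
$L_\Sigma(x)\models\Theta(\alpha,x)$. Thus $\alpha\in A\cap\zeta$, and as $\beta_{n(\alpha)}(\alpha)$
exists, $x$ vanishes on $J_{n(\alpha)}(\alpha)$. So $x\in Z_\alpha$, contradicting the choice of
$\alpha_0$. Hence $\Sigma^x\ne\Sigma$, and $\Sigma^x>\Sigma$ by Lemma~\ref{lem:sigmax}(1). By the theorem of
Carl and Schlicht, $x$ is not ITTM-random.
\end{proof}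

\section{Existence: proof of Theorem~\ref{thm:main}(b)}\label{sec:b}

We first cover null sets coded in $L_\Sigma$ by limsups of clopen sets in $L_\Sigma$. A Borel code is a
well-founded tree, as a subset of $L_\omega$, with cylinders at the leaves and complements or countable
unions at the inner nodes; in a union $\bigcup_iB_{s_i}$ with finitely many terms the missing terms are read
as $\emptyset$. We represent an open set $U$ by the set of all finite strings $s$ whose cylinder $[s]$ is
contained in $U$, and a closed set by the representation of its complement. In these representations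
countable unions of open sets, finite unions of closed sets, complements and measures are arithmetical (for
countable unions one uses compactness). A clopen set is represented by a finite set of strings.

\begin{lemma}\label{lem:limsup}
If $B$ is a null Borel set with a code $c\in L_\Sigma$, there is a sequence $(S_i)_{i<\omega}\in L_\Sigma$
of clopen sets with $\sum_i\mu(S_i)\le1$ and $B\subseteq\limsup_iS_i=\{y:y\in S_i\text{ for infinitely many
}i\}$.
\end{lemma}

\begin{proof}
Let $B_t$ be the set coded at node $t$. We assign to every node $t$ and every $j<\omega$ an open set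
$U_{t,j}$ and a closed set $F_{t,j}$ with
\[
F_{t,j}\subseteq B_t\subseteq U_{t,j},\qquad\mu(U_{t,j}\setminus F_{t,j})\le2^{-j}.
\]
\begin{itemize}
\item At a leaf both are the given cylinder.
\item If $B_t$ is the complement of $B_s$, put $U_{t,j}=2^\omega\setminus F_{s,j}$ and
$F_{t,j}=2^\omega\setminus U_{s,j}$.
\item If $B_t=\bigcup_iB_{s_i}$, put $U_{t,j}=\bigcup_iU_{s_i,j+i+2}$ and
$F_{t,j}=\bigcup_{i<k}F_{s_i,j+i+2}$, with $k$ least such that $\mu(U_{t,j}\setminus F_{t,j})\le2^{-j}$.
There is such a $k$, because
\[
\mu\Bigl(U_{t,j}\setminus\bigcup_iF_{s_i,j+i+2}\Bigr)\le\sum_i2^{-(j+i+2)}=2^{-j-1}<2^{-j}.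
\]
\end{itemize}
The assignment is uniquely determined by these clauses, and each step is arithmetical in the previous data.
By Lemma~\ref{lem:transfer}(2) choose $\eta<\Sigma$ with $c\in L_\eta$, $\omega\in L_\eta$ and $L_\eta$
admissible. By induction on the rank of $t$, $L_\eta$ contains the assignment on the subtree below $t$
(including $t$). In the step for a union, the assignments below the $s_i$ are unique, so the sequence of
them is in $L_\eta$ by $\Sigma$-replacement, and the data at $t$ are arithmetical in it. The other steps
are immediate.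

Let $U_j,F_j$ be the sets at the root. As $F_j\subseteq B$ is null, $\mu(U_j)\le2^{-j}$. Write each $U_j$
with $j\ge1$ as the disjoint union of its maximal cylinders, and let $(S_i)$ list all pairs ($j$, cylinder
of $U_j$), padded with $\emptyset$. Then $\sum_i\mu(S_i)\le\sum_{j\ge1}2^{-j}=1$, and each $y\in B$ lies in
every $U_j$, hence in $S_i$ for infinitely many $i$.
\end{proof}

\begin{lemma}\label{lem:nu}
If $(S_i)\in L_\Sigma$ is a sequence of clopen sets with $\sum_i\mu(S_i)\le1$, then
$\nu(\bigcup_{i\ge q}S_i)\to0$ as $q\to\infty$. In particular $\nu(\limsup_iS_i)=0$.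
\end{lemma}

\begin{proof}
The intervals $J_0,\dots,J_{n-1}$ contain at most $\sum_{k<n}(2k+2)=n(n+1)$ points. Put $r_n=2^{-n(n+1)}$.
We group the $S_i$ into blocks so small that even dividing by $r_n$ leaves a convergent series. Choose
strictly increasing $p_n$, each least possible, with $\sum_{i\ge p_n}\mu(S_i)\le2^{-n}r_n$, and let
$T_n=\bigcup_{p_n\le i<p_{n+1}}S_i$. Then $\mu(T_n)\le2^{-n}r_n$, and $T_n$ depends only on coordinates
below $c(n)$ for some nondecreasing $c\in\omega^\omega$. These objects can be taken arithmetical in
$(S_i)$, so they lie in $L_\Sigma$. By Lemma~\ref{lem:dom} fix $n_0$ with $M(\zeta,n)\ge c(n)$ for all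
$n\ge n_0$.

Let $n\ge n_0$. For $k\ge n$ we have $\min J_k=M(\zeta,k)\ge c(k)\ge c(n)$, so
\[
K\cap c(n)=(J_0\cup\dots\cup J_{n-1})\cap c(n).
\]
Let $E=\{y:y\text{ vanishes on }J_0\cup\dots\cup J_{n-1}\}$. Then $\mu(E)\ge r_n$. On sets depending only
on coordinates below $c(n)$ the measures $\nu$ and $\mu(\,\cdot\mid E)$ agree: under both, these
coordinates are independent, $0$ on $K\cap c(n)$, and fair elsewhere. Therefore
\begin{equation}\label{eq:cond}
\nu(T_n)=\mu(T_n\mid E)\le\frac{\mu(T_n)}{r_n}\le2^{-n}\qquad(n\ge n_0),
\end{equation}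
and $\nu(\bigcup_{i\ge p_n}S_i)\le\sum_{m\ge n}\nu(T_m)\le2^{-n+1}$ for $n\ge n_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
By Lemmas~\ref{lem:limsup} and~\ref{lem:nu}, $\nu(B)=0$ for every null Borel set $B$ with a code in
$L_\Sigma$. Since $L_\Sigma$ is countable, $\nu$-almost every $x$ is random over $L_\Sigma$; and
$\nu$-almost every $x$ vanishes on $K$.
\end{proof}

\section{Sparseness and abundance: proof of Theorem~\ref{thm:strong}}

We show that the set $K$ constructed above has the properties (i)--(iii).

\begin{proof}[Proof of (i)]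
Let $s(n)=\sum_{k\le n}(2k+2)=(n+1)(n+2)$ and $f(n)=\min\{m:g(m)\ge s(n)\}$, so $f\in L_\Sigma$. Choose
$n_0$ with $M(\zeta,n)\ge f(n)$ for $n\ge n_0$. Given $m$, if no $n$ satisfies $M(\zeta,n)<m$, then
$K\cap m=\emptyset$. Otherwise let $N$ be the largest such $n$; it exists since $M(\zeta,n)\ge n$. Only
intervals $J_k$ with $k\le N$ meet $m$, so $|K\cap m|\le s(N)$. If $N\ge n_0$, then $m>M(\zeta,N)\ge f(N)$,
so $g(m)\ge s(N)\ge|K\cap m|$. If $N<n_0$, then $|K\cap m|\le s(n_0)\le g(m)$ for all large $m$.
\end{proof}

\begin{proof}[Proof of (ii)]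
The map $\pi(y)=y\setminus K$ sends $\mu$ to $\nu$. Let $(S_i)\in L_\Sigma$ be clopen sets with
$\sum_i\mu(S_i)\le1$. The set $\pi^{-1}(\limsup_iS_i)$ has a code arithmetical in $K$ and $(S_i)$, hence in
$L_{\Sigma+\omega}$, and its $\mu$-measure is $\nu(\limsup_iS_i)=0$ by Lemma~\ref{lem:nu}. So
$\pi(y)\notin\limsup_iS_i$. By Lemma~\ref{lem:limsup}, $\pi(y)$ is random over $L_\Sigma$. It vanishes on
$K$, so Theorem~\ref{thm:main}(a) applies.
\end{proof}

\begin{proof}[Proof of (iii)]
\emph{Positive measure.} Let $x$ be random over $L_\Sigma$ with $\Sigma^x>\Sigma$, and let $\mu(B)>0$ with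
$B$ coded in $L_\Sigma$. The set $B^*$ of reals that have a finite modification in $B$ has measure $1$ by
the zero--one law, and its complement is null with a code in $L_\Sigma$. So $x\in B^*$, and some finite
modification $x'$ of $x$ is in $B$. It is random over $L_\Sigma$, since finite modifications move null sets
coded in $L_\Sigma$ to null sets coded in $L_\Sigma$. Moreover $L_\xi(x)=L_\xi(x')$ for all $\xi$. For
$\xi\le\omega$ both are the $\xi$-th level of the hereditarily finite sets. For $\xi\ge\omega$ the
predicates used to form the next level are $x$ and $x'$, which are definable from each other with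
hereditarily finite parameters, so the induction goes through. Thus $\Sigma^{x'}=\Sigma^x>\Sigma$.

\emph{Perfect set.} By (i) with $g(m)=\lfloor m/2\rfloor$ the set $\omega\setminus K$ is infinite, so $\nu$
has no atoms. As $L_\Sigma$ is countable, the set of $x$ that are random over $L_\Sigma$ and vanish on $K$
is Borel. It has full $\nu$-measure, so it is uncountable and contains a perfect set. By
Theorem~\ref{thm:main}(a) all its elements have $\Sigma^x>\Sigma$.

\emph{An element in $L_{\Sigma+\omega}$.} The map $(i,j)\mapsto e_{\beta_j(\zeta)}(i)$ is definable over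
$L_\Sigma$ from $\zeta$, and by Lemma~\ref{lem:three}(2) it enumerates $L_\Sigma$. So there is a real
$r\in L_{\Sigma+1}$ coding $K$ and a list $(S^{(k)})_{k<\omega}$ of all sequences of clopen sets in
$L_\Sigma$ with sum of measures at most $1$. By Lemma~\ref{lem:nu} we can let $q_k$ be least with
$\nu(\bigcup_{i\ge q_k}S^{(k)}_i)\le2^{-k-2}$; the sequence $(q_k)$ is arithmetical in $r$. The closed set
\[
\{y:y\text{ vanishes on }K\}\setminus\bigcup_k\bigcup_{i\ge q_k}S^{(k)}_i
\]
has $\nu$-measure at least $1-\sum_k2^{-k-2}=\frac12$, so it is nonempty. Its leftmost element is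
arithmetical in $r$, hence in $L_{\Sigma+\omega}$. It is random over $L_\Sigma$ by
Lemma~\ref{lem:limsup}, since it lies in no $\limsup_iS^{(k)}_i$. It vanishes on $K$, so
Theorem~\ref{thm:main}(a) applies.
\end{proof}

\section{How large the gap is: proof of Theorem~\ref{thm:gap}}

The idea is to express statements about $L_\zeta(y)$ and $L_\Sigma(y)$, for variable $y$, by Borel sets
whose codes are built up along the ordinals, and to apply the relation $L_\zeta\prec_2L_\Sigma$ to the
measures of these sets.

\subsection*{Names}

Let $T_0=\emptyset$, let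
\[
T_{\xi+1}=T_\xi\cup\{(\xi,\varphi,\bar p):\bar p\in T_\xi^{<\omega},\ \varphi\text{ a formula in $\in$ and
a unary predicate}\},
\]
where $\varphi$ has one free variable more than $\bar p$ has entries, and take unions at limits. For a name
$t=(\xi,\varphi,\bar p)$ and a real $y$ let
\[
t^y=\{v\in L_\xi(y):(L_\xi(y),\in,y\cap L_\xi(y))\models\varphi(v,\bar p^{\,y})\}.
\]
By induction $L_\xi(y)=\{t^y:t\in T_\xi\}$. Let $\check k=(k,\text{``$v$ is an ordinal''},\emptyset)\in
T_{k+1}$; then $\check k^y=k$.

We define infinitary propositional formulas in variables $Y_k$, where $Y_k$ means $k\in y$, expressing for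
names in $T_\xi$ the statements $[s\in t]$, $[s=t]$ and $[s\in\dot y]$. Suppose this is done for $T_\xi$.
For a formula $\varphi$ and $\bar p\in T_\xi^{<\omega}$ let $[\varphi]_\xi(\bar p)$ be obtained from
$\varphi$ by replacing quantifiers by disjunctions and conjunctions over $T_\xi$. It expresses
$(L_\xi(y),\in,y\cap L_\xi(y))\models\varphi(\bar p^{\,y})$. On $T_{\xi+1}$ keep the old formulas for names
in $T_\xi$ (old names), and define the others in this order:
\begin{itemize}
\item for new $t=(\xi,\varphi,\bar p)$ and $s\in T_\xi$: $[s\in t]:=[\varphi]_\xi(s,\bar p)$;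
\item for $t,t'\in T_{\xi+1}$ not both old:
$[t=t']:=\bigwedge_{s\in T_\xi}([s\in t]\leftrightarrow[s\in t'])$;
\item for new $s$ and any $t\in T_{\xi+1}$: $[s\in t]:=\bigvee_{r\in T_\xi}([s=r]\wedge[r\in t])$;
\item for new $s$: $[s\in\dot y]:=\bigvee\{[s=\check k]\wedge Y_k:\check k\in T_{\xi+1}\}$.
\end{itemize}
These are correct because the sets $L_\xi(y)$ are transitive and the elements of $L_{\xi+1}(y)$ are subsets
of $L_\xi(y)$. The functions $\xi\mapsto T_\xi$ and $(\xi,\varphi,\bar p)\mapsto[\varphi]_\xi(\bar p)$ are
given by $\Sigma$-recursion, hence KP-total.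

For a $\Delta_0$ formula $\psi$ in $\in$ and a tuple $\bar t$ of names let $[\psi](\bar t)$ be
$[\psi]_\xi(\bar t)$ for the least $\xi$ with $\bar t\in T_\xi^{<\omega}$. Since $L_\xi(y)$ is transitive,
it defines the set $\{y:\psi(\bar t^{\,y})\text{ is true}\}$. By Lemma~\ref{lem:transfer}(1), for
$\delta\in\{\zeta,\Sigma\}$ we have $T_\delta\subseteq L_\delta$, and $[\psi](\bar t)\in L_\delta$ for
$\bar t\in T_\delta^{<\omega}$. Below, single letters $t,s,u,p$ may stand for tuples of names, and then
$s\in T_\beta$ means that all entries of $s$ are in $T_\beta$.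

\subsection*{Codes and measures}

For an infinitary formula $\theta$ let $\|\theta\|$ be the set of reals it defines. By recursion on
$\theta$, using the $<_L$-least enumeration in type $\omega$ (with repetitions allowed) of each nonempty
set of immediate subformulas, we define a Borel code of $\|\theta\|$ and approximations
$F_{\theta,j}\subseteq\|\theta\|\subseteq U_{\theta,j}$ with
$\mu(U_{\theta,j}\setminus F_{\theta,j})\le2^{-j}$, by the clauses in the proof of
Lemma~\ref{lem:limsup}. Here $Y_k$ gives the clopen set $\{y:y(k)=1\}$, conjunctions are treated as negated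
disjunctions of negations, and the empty disjunction and conjunction give $\emptyset$ and $2^\omega$. Being
an infinitary formula is a $\Delta_1$ property. The enumerations exist in $L_\zeta$ by
Lemma~\ref{lem:ctble}, so all steps of this $\Sigma$-recursion can be carried out in the admissible set
$L_\zeta$. It therefore defines $\Sigma_1$ functions that are total on the infinitary formulas in
$L_\zeta$, hence, by Lemma~\ref{lem:transfer}(1), on those in $L_\Sigma$, with the true values in both
cases. Since $q<\mu(\|\theta\|)$ iff $q<\mu(F_{\theta,j})$ for some $j$, the function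
\[
m(\theta)=\{q\in\mathbb Q:q<\mu(\|\theta\|)\}
\]
is likewise $\Sigma_1$ and total on both. So comparisons of $\mu(\|\theta\|)$ with rationals are $\Delta_1$
over $L_\zeta$ and $L_\Sigma$.

\subsection*{Randomness over $L_\Sigma$ gives one half}

\begin{proposition}\label{prop:up}
Let $x$ be random over $L_\Sigma$. Every $\Sigma_2$ statement with parameters in $L_\zeta(x)$ that holds in
$L_\zeta(x)$ holds in $L_\Sigma(x)$.
\end{proposition}

\begin{proof}
Let $L_\zeta(x)\models\forall b\,\psi(t^x,b,p^x)$ with $\psi\in\Delta_0$ and $t,p\in T_\zeta$. For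
$\beta<\Sigma$ let
\[
W_\beta=\Bigl\|\bigvee_{s\in T_\beta}\neg[\psi](t,s,p)\Bigr\|,\qquad
h(\beta)=\{q\in\mathbb Q:q<\mu(W_\beta)\}.
\]
So $W_\beta$ is the set of $y$ for which a counterexample appears in $L_\beta(y)$; it increases with
$\beta$. The function $h$ is $\Sigma_1$ with parameters in $L_\zeta$ and total on $L_\zeta$ and $L_\Sigma$.

We claim that the measures of the $W_\beta$ stop growing before $\zeta$. In $L_\Sigma$ the statement
\[
\exists d\,\exists v\,\bigl(v=h(d)\wedge\forall\beta\,\forall v'\,(v'=h(\beta)\to v'\subseteq v)\bigr)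
\]
holds with $d=\zeta$. Indeed, if $q\in h(\beta)$ for some $\beta<\Sigma$, then ``$q\in h(\beta)$ for some
$\beta$'' is a $\Sigma_1$ statement with parameters in $L_\zeta$, so $q\in h(\beta')$ for some
$\beta'<\zeta$, and $h(\beta')\subseteq h(\zeta)$. The displayed statement is $\Sigma_2$, so it holds in
$L_\zeta$; fix $d<\zeta$ and $v=h(d)\in L_\zeta$ as there. The clause beginning with $\forall\beta$ is
$\Pi_1$ in the parameter $v$ and the parameters of $h$, which are in $L_\zeta$, so it holds in $L_\Sigma$.

Hence, for $d\le\beta<\Sigma$, the set $W_\beta\setminus W_d$ is null, and it has a code in $L_\Sigma$. By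
assumption $x\notin W_d$, and as $x$ is random over $L_\Sigma$, $x\notin W_\beta$ for all $\beta<\Sigma$.
Thus $L_\Sigma(x)\models\forall b\,\psi(t^x,b,p^x)$.
\end{proof}

\subsection*{The other half}

If the other half fails at $x$, then $x$ lies in a set $P\setminus D$, where $P$ is the decreasing
intersection of Borel sets belonging to one name $t\in T_\Sigma$ and $D$ collects the reals for which some
name in $T_\zeta$ works in $L_\zeta(y)$. If $P\setminus D$ had positive measure, density and $\Sigma_2$
reflection would replace $t$ by a name in $T_\zeta$ that is successful on too large a part of the complement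
of $D$.

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Let $x$ be random over $L_\Sigma$ with $\Sigma^x>\Sigma$. We find a sequence as in the theorem whose
intersection contains $x$. By Lemma~\ref{lem:sigmax}(2), $L_\zeta(x)\not\prec_2L_\Sigma(x)$. By
Proposition~\ref{prop:up} the failure is a $\Sigma_2$ statement that holds in $L_\Sigma(x)$ but not in
$L_\zeta(x)$: there are $\psi\in\Delta_0$, $p\in T_\zeta$ and $t\in T_\Sigma$ with
\[
L_\Sigma(x)\models\forall b\,\psi(t^x,b,p^x),\qquad
L_\zeta(x)\not\models\exists a\,\forall b\,\psi(a,b,p^x).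
\]
For $u\in T_\Sigma$ and $\beta<\Sigma$ put
\[
C_u^\beta=\Bigl\|\bigwedge_{s\in T_\beta}[\psi](u,s,p)\Bigr\|,\qquad
D=\bigcup_{u\in T_\zeta}\ \bigcap_{\beta<\zeta}C_u^\beta
=\Bigl\|\bigvee_{u\in T_\zeta}\ \bigwedge_{s\in T_\zeta}[\psi](u,s,p)\Bigr\| .
\]
The sets $C_u^\beta$ decrease in $\beta$. The function $(u,s)\mapsto[\psi](u,s,p)$ on $T_\zeta$ is
definable over $L_\zeta$, so the last formula, and hence a code of $D$, lies in $L_\Sigma$. We have
$x\notin D$ and $x\in C_t^\beta$ for all $\beta<\Sigma$. Let
\[
B_n=C_t^{\beta_n(\zeta)}\setminus D .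
\]
Codes of the $B_n$ form a sequence of elements of $L_\Sigma$ that is $\Sigma_1$-definable over $L_\Sigma$
with parameters, and $x\in\bigcap_nB_n$. By Lemma~\ref{lem:three}(2), $\bigcap_nB_n=P\setminus D$ with
$P=\bigcap_{\beta<\Sigma}C_t^\beta$. It remains to show that $P\setminus D$ is null.

Suppose $\mu(P\setminus D)>0$. By Lebesgue density there is a nonempty clopen $G$ with
$\mu(G\cap(P\setminus D))>\frac12\mu(G)$. With the rational number $q=\frac12\mu(G)$ this gives
\[
\mu(G\cap P)>q>\mu(G\cap D).
\]
Therefore $L_\Sigma\models\exists u\,(u\text{ is a name and }\forall\beta\ \mu(C_u^\beta\cap G)>q)$, with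
witness $t$. This is $\Sigma_2$ with parameters in $L_\zeta$, so there is $u\in T_\zeta$ with
$\mu(C_u^\beta\cap G)>q$ for all $\beta<\zeta$. Since $\zeta$ is countable and the $C_u^\beta$ decrease,
\[
\mu(G\cap D)\ge\mu\Bigl(G\cap\bigcap_{\beta<\zeta}C_u^\beta\Bigr)\ge q,
\]
a contradiction. So $\mu(\bigcap_nB_n)=0$, and $x$ does not satisfy the hypotheses of the theorem. Hence
under these hypotheses $\Sigma^x=\Sigma$, and $x$ is ITTM-random by the theorem of Carl and Schlicht.
\end{proof}

\begin{corollary}\label{cor:null}
The set $\{x:\Sigma^x>\Sigma\}$ is null.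
\end{corollary}

\begin{proof}
As $L_\Sigma$ is countable, there are only countably many null sets coded in $L_\Sigma$ and countably many
sequences $(c_n)$ as in Theorem~\ref{thm:gap}. The theorem says that outside the union of these null sets
$\Sigma^x=\Sigma$.
\end{proof}

\begin{remark}
By Lemma~\ref{lem:sigmax}(3) and Corollary~\ref{cor:null} the reals of Theorem~\ref{thm:main} all lie in
one ITTM-semidecidable null set. This shows directly, without the theorem of Carl and Schlicht, that they
are not ITTM-random.
\end{remark}

\begin{remark}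
The reals $x$ of Theorem~\ref{thm:main} are excluded in Theorem~\ref{thm:gap} by a very simple sequence.
Let $B_{c_n}$ be the clopen set of reals vanishing on $J_0\cup\dots\cup J_n$. The sequence $(c_n)$ is
$\Sigma_1$-definable over $L_\Sigma$ from $\zeta$, and $\bigcap_nB_{c_n}$, the set of reals vanishing on the
infinite set $K$, is null.
\end{remark}

\begin{remark}
If $y$ is random over $L_{\Sigma+\omega}$, then $y$ satisfies the hypotheses of Theorem~\ref{thm:gap}: a
sequence $(c_n)$ as there is an element of $L_{\Sigma+1}$, up to coding, so $\bigcap_nB_{c_n}$ has a code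
in $L_{\Sigma+\omega}$. So $y$ is ITTM-random, while by Theorem~\ref{thm:strong}(ii) the real
$y\setminus K$ is random over $L_\Sigma$ but not ITTM-random.
\end{remark}

\begin{thebibliography}{9}
\bibitem{Ba} Barwise, \emph{Admissible Sets and Structures}.
\bibitem{GR} \emph{Genericity and randomness with ITTMs},
\url{https://www.lacl.fr/~benoit.monin/ressources/papers/genericity_and_randomness_in_ITTMs.pdf}.
\end{thebibliography}

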